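# Random reals over $L_\Sigma$ that move $\Sigma$

## A well-order written in bits

Fix a recursive bijection $(m,n)\mapsto\langle m,n\rangle$ from $\omega\times\omega$ to $\omega$. A strict linear order $E$ of $\omega$ can be written as a real $x_E\in 2^\omega$ by putting $x_E(\langle m,n\rangle)=1$ iff $m\mathrel E n$.

Look at the two bits at $\langle 0,1\rangle$ and $\langle 1,0\rangle$. A coin tosser produces one of four patterns with equal probability; $x_E$ must show $01$ or $10$, because exactly one of $0\mathrel E1$, $1\mathrel E0$ holds. The same is true for the pairs $\{2,3\}$, $\{4,5\}$, and so on. These pairs use different coordinates, so the first $k$ pairs behave like a linear order with probability $2^{-k}$. Hence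
$$N=\{y\in 2^\omega : y(\langle 2k,2k+1\rangle)\ne y(\langle 2k+1,2k\rangle)\text{ for all }k\}$$
is a closed null set, and $x_E\in N$ for every $E$. To describe $N$ we need to know nothing about $E$. If $E$ is a well-order of a huge countable type, then $x_E$ carries a lot of information, but it is caught by a very simple null set.

Can the information be hidden? Toss coins, but at the places $k_0<k_1<\cdots$ write the bits of $x_E$. If the list of places is simple, nothing is gained: $\{z : (z(k_i))_i\in N\}$ is again null, because the coordinates $k_i$ are still independent and fair, and it is as simple as the list of places. If the list is complicated, this null set is complicated too; but then one must know the list in order to read the message.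

We ask whether this dilemma is real for one particular ordinal $\Sigma$ from the theory of infinite-time Turing machines (ITTMs): can a real $x$ avoid every null set described in $L_\Sigma$ and still make $\Sigma$, computed relative to $x$, larger? The next section says precisely what this means.

## The pair $(\zeta,\Sigma)$ and two notions of randomness

We work in ZFC. Reals are elements of $2^\omega$, identified with subsets of $\omega$; $\mu$ is the uniform measure. A number $m$ is also the set $\{0,\dots,m-1\}$. A real $x$ *vanishes on* $K\subseteq\omega$ if $x(k)=0$ for all $k\in K$.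

**Definition (relativized hierarchy).** $L_0(x)=\emptyset$; $L_{\xi+1}(x)$ is the set of subsets of $L_\xi(x)$ definable with parameters over $(L_\xi(x),\in,x\cap L_\xi(x))$; unions are taken at limits. $L_\xi=L_\xi(\emptyset)$.

For example, every subset of a finite set is definable with parameters, so $L_n(x)=V_n$ for $n<\omega$ and $L_\omega(x)=V_\omega$ for every $x$; and $x\in L_{\omega+1}(x)$. We use these textbook facts for limit $\delta>\omega$: $L_\delta\subseteq L_\delta(x)$; $L_\delta(x)$ is transitive; $x\in L_\delta(x)$; $L_\delta(x)\cap\mathrm{Ord}=\delta$; and $L_\delta(x)$ satisfies pairing, union and $\Delta_0$-separation. To see that such an $L_\delta(x)$ is *admissible* (satisfies KP) one has to check only $\Delta_0$-collection.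

**Definition (elementarity).** $\Sigma_2$ formulas have the form $\exists\bar a\,\forall\bar b\,\psi$ with $\psi\in\Delta_0$, blocks allowed; $\Sigma_1$ formulas count as $\Sigma_2$. We write $\prec_n$ for $\prec_{\Sigma_n}$, always with parameters from the smaller structure.

For example $L_\omega\not\prec_1L_{\omega+\omega}$: the $\Sigma_1$ sentence "there is a limit ordinal $>0$" holds only in the larger structure.

**Definition (the pairs).** $(\zeta,\Sigma)$ is the lexicographically least pair of ordinals $\zeta<\Sigma$ with $L_\zeta\prec_2L_\Sigma$. For a real $x$, $(\zeta^x,\Sigma^x)$ is the lexicographically least pair $\zeta^x<\Sigma^x$ with $L_{\zeta^x}(x)\prec_2L_{\Sigma^x}(x)$.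

Such pairs exist: by closing off, there are unboundedly many $\delta<\omega_1$ with $L_\delta(x)\prec L_{\omega_1}(x)$, and any two of them form a pair. In general $\Sigma^x\ge\Sigma$; this also comes out of (P5) below.

**Definition (Borel codes, randomness over $L_\alpha$).** A Borel code is a real coding a well-founded tree with a clopen set (a finite list of cylinders) at each leaf and the instruction "complement" or "countable union" at each inner node. A real $x$ is *random over $L_\alpha$* if it lies in no Borel null set with a code in $L_\alpha$.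

The set $N$ above is the complement of a countable union of clopen sets given by a recursive list, so it has a code in $L_\Sigma$ (we show $\Sigma>\omega+\omega$ in (P2)). No $x_E$ is random over $L_\Sigma$.

**Definition (ITTM-randomness).** A set $A\subseteq2^\omega$ is ITTM-semidecidable if it is the domain of a parameter-free ITTM program; equivalently, $A=\{x:L_{\Sigma^x}(x)\models\Phi\}$ for some $\Sigma_1$ formula $\Phi$. Every such set is measurable. A real is *ITTM-random* if it lies in no ITTM-semidecidable null set.

We use the theorem of Carl–Schlicht as given: *$x$ is ITTM-random if and only if $x$ is random over $L_\Sigma$ and $\Sigma^x=\Sigma$.*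

Return to the example with $E$ of order type $\Sigma$ (which is countable, by Lemma 3 below). Then $\Sigma^{x}>\Sigma$ for $x=x_E$. Indeed $L_{\zeta^x}(x)$ is admissible, by (P1) below, and contains $x$. By induction along $E$, the isomorphism $f_n$ of $\{m:m\mathrel En\}$ onto an ordinal lies in $L_{\zeta^x}(x)$: if this holds for all $m\mathrel En$, the unique $f_m$ form a sequence in $L_{\zeta^x}(x)$ by $\Sigma$-replacement, and $f_n(m)=\operatorname{ran} f_m$. One more replacement gives $\Sigma\in L_{\zeta^x}(x)$, so $\Sigma<\zeta^x<\Sigma^x$. Here a real that moves $\Sigma$ fails to be random over $L_\Sigma$. Question 4.9 of "Genericity and randomness with ITTMs" asks whether it is always so: *does ITTM-randomness coincide with randomness over $L_\Sigma$; equivalently, is $\Sigma^x=\Sigma$ for every $x$ random over $L_\Sigma$?*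

The answer is no.

**Theorem 1.** There is $K\subseteq\omega$, $K\in L_{\Sigma+1}$, such that:

* (a) every $x$ that is random over $L_\Sigma$ and vanishes on $K$ satisfies $\Sigma^x>\Sigma$, hence is not ITTM-random;
* (b) such $x$ exist. If $\nu$ is the product measure on $2^\omega$ whose coordinates in $K$ are $0$ almost surely and whose other coordinates are fair and independent, then $\nu$-almost every $x$ is random over $L_\Sigma$ (and vanishes on $K$).

So ITTM-randomness is strictly stronger than randomness over $L_\Sigma$. Two further theorems, on how thin $K$ is and on how small the gap between the notions is, are stated and proved in the last two sections; they are not needed for Theorem 1.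

Two cases can be settled by hand at once. If $x\in L_\Sigma$, then $\{x\}$ is a null set with code in $L_\Sigma$, so $x$ is not random over $L_\Sigma$. And if $K$ is any infinite set in $L_\Sigma$, then $\{y:y\text{ vanishes on }K\}$ is null with code in $L_\Sigma$, so no $x$ random over $L_\Sigma$ vanishes on $K$. The set $K$ of Theorem 1 must therefore lie outside $L_\Sigma$; it appears just one step later.

## What $L_\zeta\prec_2L_\Sigma$ and minimality give

This section collects six facts (P1)–(P6). From Barwise's *Admissible Sets and Structures* we recall that the functions $\xi\mapsto L_\xi$, $\xi\mapsto{<_L}{\restriction}L_\xi$ (a well-order, end-extended as $\xi$ grows) and $u\mapsto\mathrm{Sat}(u)$ (the satisfaction relation of $(u,\in)$) have $\Sigma_1$ graphs and are provably total in KP+Infinity. Call such functions *KP-total*; ordinal addition is a simpler example.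

**(P1) $\zeta$ and $\Sigma$ are limit ordinals $>\omega$, and $L_\zeta$ is admissible. Likewise $\zeta^x,\Sigma^x$ are limits $>\omega$ and $L_{\zeta^x}(x)$ is admissible.** First, $\zeta\ne0$, since "$\exists v\,(v=v)$" holds in $L_\Sigma$. If $\zeta=\eta+1$, then "all ordinals are $\le\eta$" is a $\Pi_1$ statement true in $L_\zeta$ and false in $L_\Sigma$, a contradiction. So $\zeta$ is a limit, and the $\Pi_2$ sentence "there is no largest ordinal" passes up to $L_\Sigma$; so $\Sigma$ is a limit. As $L_\Sigma$ contains a limit ordinal $>0$ (namely $\zeta$), so does $L_\zeta$; thus $\zeta>\omega$. For $\Delta_0$-collection let $L_\zeta\models\forall u\in a\,\exists v\,\psi(u,v,p)$ with $\psi\in\Delta_0$. Then $L_\Sigma\models\exists z\,\forall u\in a\,\exists v\in z\,\psi$, witnessed by $z=L_\zeta$. This is $\Sigma_1$ with parameters in $L_\zeta$, so it holds in $L_\zeta$. The same argument applies to $L_{\zeta^x}(x)\prec_2L_{\Sigma^x}(x)$.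

**(P2) $\Pi_2$-transfer.** Every $\Pi_2$ statement with parameters in $L_\zeta$ that holds in $L_\zeta$ holds in $L_\Sigma$; this is $\prec_2$ read for negations. Hence every $\Sigma_1$ function with parameters in $L_\zeta$ that is total on $L_\zeta$ is total on $L_\Sigma$ (totality is $\Pi_2$; single-valuedness is $\Pi_1$ and also transfers). This applies to every KP-total function, as $L_\zeta\models\mathrm{KP+Inf}$, and the values in $L_\Sigma$ are the true ones because $\Sigma_1$ formulas are upward absolute. A relation that is $\Delta_0$ in the values of such functions is therefore $\Delta_1$ over $L_\zeta$ and over $L_\Sigma$: say "for some values" or "for all values".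

Also $L_\Sigma$ is a limit of admissible levels. For $\xi<\zeta$, $L_\Sigma\models\exists\eta>\xi\,(L_\eta\models\mathrm{KP+Inf})$, with witness $\zeta$, so $L_\zeta$ satisfies this. Thus the $\Pi_2$ statement "$\forall\xi\,\exists\eta>\xi\,(L_\eta\models\mathrm{KP+Inf})$" holds in $L_\zeta$ and therefore in $L_\Sigma$. In particular $\alpha+\omega<\Sigma$ for $\alpha<\Sigma$.

**(P3) For $0<\xi<\Sigma$ there is a surjection $\omega\to L_\xi$ in $L_\Sigma$; for $0<\xi<\zeta$ there is one in $L_\zeta$.** The second statement, "for every $\xi>0$ there is a surjection $\omega\to L_\xi$", is $\Pi_2$ over $L_\zeta$, so by (P2) it implies the first. We treat $L_\zeta$.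

First, a surjection $f:\omega\to\xi$ in $L_\zeta$ yields a surjection $\omega\to L_\xi$ in $L_\zeta$. By $\Sigma$-recursion with parameter $f$ define surjections $h_\eta:\omega\to L_\eta$ for $0<\eta\le\xi$. The map $h_1$ is constant. Let $h_{\eta+1}$ arise from $h_\eta$ by a fixed enumeration of pairs (formula, tuple of numbers), the numbers coding parameters via $h_\eta$. For limit $\eta$ let $h_\eta(2^i3^j)=h_{f(i)}(j)$ if $0<f(i)<\eta$, and $h_\eta=\emptyset$ at all other arguments.

So suppose some ordinal below $\zeta$ is not countable in $L_\zeta$, and let $\gamma<\zeta$ be the least such. Then $\gamma$ is a limit $>\omega$. No $f\in L_\zeta$, $f:\omega\to\gamma$, is unbounded in $\gamma$: otherwise, choosing the $<_L$-least surjections from $\omega$ onto the ordinals $f(i)+1<\gamma$ and collecting them by $\Sigma$-replacement, we would make $\gamma$ countable in $L_\zeta$.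

For $\xi<\gamma$ let $g(\xi)\in(\xi,\gamma)$ be least such that every $\Sigma_2$ formula $\exists\bar a\,\chi(\bar a,\bar p)$, $\chi\in\Pi_1$, $\bar p\in L_\xi$, that is true in $L_\gamma$ has some $\bar a\in L_{g(\xi)}$ with $L_\gamma\models\chi(\bar a,\bar p)$. It exists: the map sending (formula, $\bar p$) to the least bound $<\gamma$ that works for it is in $L_\zeta$, via $\mathrm{Sat}(L_\gamma)$, and its domain is countable in $L_\zeta$ since $\xi<\gamma$; so its range is bounded in $\gamma$. Also $g\in L_\zeta$. Let $\delta=\sup_kg^k(0)$. As $k\mapsto g^k(0)$ is in $L_\zeta$, $\delta<\gamma$, and $\delta$ is a limit.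

We claim $L_\delta\prec_2L_\gamma$. A $\Sigma_1$ statement with parameters in $L_\delta$ true in $L_\gamma$ has witnesses in $L_\delta$, so $L_\delta\prec_1L_\gamma$. If $L_\gamma\models\exists\bar a\,\chi(\bar a,\bar p)$ with $\chi\in\Pi_1$, $\bar p\in L_\delta$, there is $\bar a\in L_\delta$ with $L_\gamma\models\chi(\bar a,\bar p)$, hence $L_\delta\models\chi(\bar a,\bar p)$. Conversely, if $L_\delta\models\chi(\bar a,\bar p)$ then $L_\gamma\models\chi(\bar a,\bar p)$ because $L_\delta\prec_1L_\gamma$. So $L_\delta\prec_2L_\gamma$ with $\delta<\zeta$, against the minimality of $(\zeta,\Sigma)$.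

**Definition.** An element $a$ of $L_\alpha$ is a *$\Sigma_2$-singleton of $L_\alpha$* if it is the unique solution in $L_\alpha$ of a parameter-free $\Sigma_2$ formula. For example, the least $\eta$ with $L_\eta\models\mathrm{KP+Inf}$ is a $\Sigma_2$-singleton of $L_\zeta$: it exists below $\zeta$ by (P2), and its definition is $\Delta_1$ over $L_\zeta$.

**(P4) Every element of $L_\zeta$ is a $\Sigma_2$-singleton of $L_\zeta$.** Let $H$ be the set of $\Sigma_2$-singletons of $L_\zeta$. It is closed under forming tuples and taking components.

*Every nonempty set that is $\Sigma_2$ over $L_\zeta$ with parameter $p\in H$ meets $H$.* Let $L_\zeta\models\exists v\,\exists a\,\forall b\,\psi(v,a,b,p)$ (blocks coded as tuples). Let $w=(v,a)$ be the $<_L$-least pair with $L_\zeta\models\forall b\,\psi(v,a,b,p)$. By collection there is $d\in L_\zeta$ containing, for each pair $w'<_Lw$, some $b$ with $\neg\psi(w'_0,w'_1,b,p)$. Hence "$w$ is this least pair" is expressed over $L_\zeta$ by "$w$ is a pair" together with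
$$\forall b\,\psi(w_0,w_1,b,p)\ \wedge\ \exists e\,\exists d\,\bigl[e=\{w':w'<_Lw\}\wedge\forall w'\in e\ (\text{if }w'\text{ is a pair, then }\exists b\in d\ \neg\psi(w'_0,w'_1,b,p))\bigr].$$
This is a conjunction of a $\Pi_1$ and a $\Sigma_1$ formula, hence equivalent to a $\Sigma_2$ formula. Quantifying out $p$ (through its $\Sigma_2$ definition) and $w$ we get a $\Sigma_2$ definition of $v=w_0$. So $v\in H$.

*$H\prec_2L_\zeta$.* By the previous paragraph bounded quantifiers with parameters in $H$ have witnesses in $H$, so $\Delta_0$ formulas are absolute between $H$ and $L_\zeta$. A true $\Sigma_1$ formula with parameters in $H$ has witnesses in $H$, so $H\prec_1L_\zeta$. If $L_\zeta\models\exists\bar a\,\forall\bar b\,\psi$, a witness $\bar a$ exists in $H$, and the $\Pi_1$ part goes down to $H$. The converse follows from $H\prec_1L_\zeta$.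

*$H=L_\zeta$.* Let $\emptyset\ne a\in H$. By (P3) there is a surjection $f:\omega\to a$ in $L_\zeta$, so there is one in $H$. As $\omega\subseteq H$, all $f(n)\in H$, so $a\subseteq H$. Thus $H$ is transitive. For an ordinal $\xi\in H$ we have $\xi+1,L_\xi\in H$; and each $a\in H$ lies in some $L_\xi$ with $\xi\in H$, because the set of such $\xi$ is nonempty and $\Sigma_1$ in $a$. So $H=L_\delta$ with $\delta=H\cap\mathrm{Ord}$. If $\delta<\zeta$, the pair $(\delta,\zeta)$ contradicts minimality.

**(P5) $\Sigma^x=\Sigma$ if and only if $L_\zeta(x)\prec_2L_\Sigma(x)$; and $\Sigma^x\geq\Sigma$.** First, $L_{\zeta^x}\prec_2L_{\Sigma^x}$. The function $\xi\mapsto L_\xi$ is total on the admissible set $L_{\zeta^x}(x)$, hence on $L_{\Sigma^x}(x)$ by $\Pi_2$-transfer for the relativized pair. So truth of $\exists\bar a\,\forall\bar b\,\psi$ in $L_{\zeta^x}$, respectively $L_{\Sigma^x}$, is expressed in $L_{\zeta^x}(x)$, respectively $L_{\Sigma^x}(x)$, by the $\Sigma_2$ formula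
$$\exists\xi,z\,\bigl(z=L_\xi\wedge\exists\bar a\in z\,\forall\xi',z'\,(z'=L_{\xi'}\to\forall\bar b\in z'\,\psi)\bigr).$$
Hence $(\zeta,\Sigma)\le_{\mathrm{lex}}(\zeta^x,\Sigma^x)$.

If $L_\zeta(x)\prec_2L_\Sigma(x)$, then $(\zeta^x,\Sigma^x)\le_{\mathrm{lex}}(\zeta,\Sigma)$, so the pairs are equal. Now suppose $\Sigma^x\le\Sigma$ and put $\delta=\zeta^x\ge\zeta$. If $\delta>\zeta$ and $\Sigma^x=\Sigma$, then $L_\zeta\prec_2L_\Sigma$ and $L_\delta\prec_2L_\Sigma$ give $L_\zeta\prec_2L_\delta$, and $(\zeta,\delta)<_{\mathrm{lex}}(\zeta,\Sigma)$, a contradiction. So if $\Sigma^x=\Sigma$ then $\delta=\zeta$, and $L_\zeta(x)\prec_2L_\Sigma(x)$. The case $\Sigma^x<\Sigma$ cannot occur: if $\delta=\zeta$, lexicographic minimality gives $\Sigma^x\ge\Sigma$. If $\zeta<\delta<\Sigma^x<\Sigma$, then a $\Sigma_2$ statement with parameters in $L_\zeta$ true in $L_\zeta$ is true in $L_\delta$, because its $\Pi_1$ part, with the witness put in, goes up to $L_\Sigma$ and down to $L_\delta$. Conversely, let $\exists\bar a\,\chi(\bar a)$, $\chi\in\Pi_1$, with parameters in $L_\zeta$, be true in $L_\delta$,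 witnessed by $\bar a$; it is then true in $L_{\Sigma^x}$ with the same witness. We have $L_\Sigma\models\exists\delta'\,\exists\sigma>\delta'\,(L_{\delta'}\prec_2L_{\sigma})$, witnessed by $\delta,\Sigma^x$. This sentence is $\Sigma_1$, so it holds in $L_\zeta$, and this gives a pair with first member below $\zeta$, a contradiction.

**(P6) Relations on $L_\Sigma$ that are $\Sigma_1$ (or $\Pi_1$) over $L_\Sigma$ are $\Sigma_1$ (or $\Pi_1$) over $L_\Sigma(x)$, uniformly in $x$.** For a $\Sigma_1$ formula $R(u)=\exists w\,R_0(w,u)$ with $R_0\in\Delta_0$ let $R^*(u)$ be the $\Sigma_1$ formula $\exists\xi\,\exists z\,(z=L_\xi\wedge u\in z\wedge\exists w\in z\,R_0(w,u))$. For $u\in L_\Sigma$ we have $L_\Sigma(x)\models R^*(u)$ iff $L_\Sigma\models R(u)$: from right to left, witnesses in $L_\Sigma\subseteq L_\Sigma(x)$ work; from left to right, "$z=L_\xi$" is upward absolute, so $z$ is the true $L_\xi$ with $\xi<\Sigma$. For $\Pi_1$ relations take negations.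

## Where a measure argument for "yes" stops

By (P5), a positive answer would mean $L_\zeta(x)\prec_2L_\Sigma(x)$ for every $x$ random over $L_\Sigma$. The sensible attempt is to prove this by measuring sets of reals. Every element of $L_\Sigma(y)$ has a name $t\in L_\Sigma$ recording how it is built from $y$; write $t^y$ for the element. Let $\psi$ be $\Delta_0$, and suppose a real $x$, random over $L_\Sigma$, has a witness in $L_\Sigma(x)$ but not in $L_\zeta(x)$ for $\exists a\,\forall b\,\psi(a,b,p^x)$, where $p$ is a name in $L_\zeta$. So $t^x$ is a witness for some name $t\in L_\Sigma$. Put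
$$C_u^\beta=\{y:\psi(u^y,b,p^y)\text{ for all }b\in L_\beta(y)\},\qquad D=\bigcup_{u\in L_\zeta}\ \bigcap_{\beta<\zeta}C_u^\beta,$$
with $u$ ranging over names. Then $x$ lies in
$$P=\bigcap_{\beta<\Sigma}C_t^\beta\setminus D .$$
If $P$ had positive measure, some clopen $G$ and rational $q$ would satisfy $\mu(G\cap\bigcap_{\beta<\Sigma}C_t^\beta)>q>\mu(D\cap G)$. The $\Sigma_2$ statement "there is $u$ with $\mu(G\cap C_u^\beta)>q$ for all $\beta$" would reflect from $L_\Sigma$ to $L_\zeta$ and make $\mu(D\cap G)\ge q$, a contradiction. So $P$ is null. (The last section carries this out in full.)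

Here the attempt stops. Each $C_t^\beta$ and $D$ has a code in $L_\Sigma$. But the intersection has length $\Sigma$, and the argument produces no code in $L_\Sigma$ for it. That $P$ is null is not a fact that randomness over $L_\Sigma$ can use.

So we look for a counterexample in a null set of this shape: null because of infinitely many requirements, with every bounded part of the requirements described in $L_\Sigma$, but not all of them together. The requirements will be indexed by $n<\omega$ along a sequence of ordinals $\beta_n^\zeta$ that converges to $\Sigma$. The sequence is defined from $\zeta$ in such a way that for every competitor $\alpha<\zeta$ the analogous sequence breaks off at a finite stage $n(\alpha)$. The real will satisfy requirement $n$ for all $n$ at $\zeta$; a competitor $\alpha$ imposes only its requirements up to $n(\alpha)$, and the last of these is what a random real should fail.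

## Approximating $\zeta$ from above

Let $(\varphi_i)_{i<\omega}$ be a recursive list of all parameter-free $\Sigma_2$ sentences. For limit $\alpha$ with $\omega<\alpha\le\Sigma$ let $\tau_\alpha\in2^\omega$ be given by $\tau_\alpha(i)=1$ iff $L_\alpha\models\varphi_i$.

**Definition (the candidates).** $A$ is the set of limit $\alpha$, $\omega<\alpha<\Sigma$, such that $L_\alpha\prec_1L_\Sigma$ and every element of $L_\alpha$ is a $\Sigma_2$-singleton of $L_\alpha$.

The second condition is $\Delta_1$ over $L_\Sigma$, via Sat. The first says that $L_\alpha\prec_1L_\xi$ for all $\xi\in(\alpha,\Sigma)$, because a $\Sigma_1$ statement true in $L_\Sigma$ is true in some such $L_\xi$; so it is $\Pi_1$. Thus $A$ is $\Pi_1$ over $L_\Sigma$. By (P4), $\zeta\in A$.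

**Definition (the approximations).** For limit $\alpha\in(\omega,\Sigma)$ and $n<\omega$, $\beta_n^\alpha$ is the least limit $\beta$ with $\alpha<\beta<\Sigma$ and $\tau_\beta{\restriction}n=\tau_\alpha{\restriction}n$, if it exists.

Clearly $\beta_0^\alpha=\alpha+\omega$ exists, and if $\beta_{n+1}^\alpha$ exists, so does $\beta_n^\alpha\le\beta_{n+1}^\alpha$. The graph of $(\alpha,n)\mapsto\beta_n^\alpha$ is $\Sigma_1$ over $L_\Sigma$, because $\beta\mapsto\langle\tau_\gamma:\omega<\gamma\le\beta,\ \gamma\text{ limit}\rangle$ is KP-total and "$\beta=\beta_n^\alpha$" can be read off this sequence.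

**Upward persistence.** Let $\alpha\in A$ and $\alpha<\beta\le\Sigma$. A $\Pi_1$ statement with parameters in $L_\alpha$ true in $L_\alpha$ is true in $L_\Sigma$, since $L_\alpha\prec_1L_\Sigma$, and hence in $L_\beta$. So $\Sigma_2$ statements with parameters in $L_\alpha$ go up from $L_\alpha$ to $L_\beta$.

**Lemma 1.** If $\alpha\in A$, $\alpha<\beta\le\Sigma$, $\beta$ limit and $\tau_\beta=\tau_\alpha$, then $L_\alpha\prec_2L_\beta$.

*Proof.* The purpose of $\Sigma_2$-singletons is to turn parameters into sentences. One direction is upward persistence. Conversely let $L_\beta\models\varphi(\bar p)$ with $\varphi\in\Sigma_2$, $\bar p\in L_\alpha$, and let $\theta_j$ be a $\Sigma_2$ formula defining $p_j$ uniquely in $L_\alpha$. By upward persistence $\theta_j(p_j)$ holds in $L_\beta$, so $L_\beta\models\exists\bar v\,(\bigwedge_j\theta_j(v_j)\wedge\varphi(\bar v))$. This is logically equivalent to a $\Sigma_2$ sentence, so it holds in $L_\alpha$ since $\tau_\alpha=\tau_\beta$. By uniqueness in $L_\alpha$, $\bar v=\bar p$, so $L_\alpha\models\varphi(\bar p)$. $\square$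

**Lemma 2.** If $\alpha\in A$ and $\beta_n^\alpha$ exists for all $n$, then $L_\alpha\prec_2L_{\beta^*}$, where $\beta^*=\sup_n\beta_n^\alpha\le\Sigma$.

*Proof.* $\beta^*$ is a limit and $L_{\beta^*}=\bigcup_nL_{\beta_n^\alpha}$. By Lemma 1 it suffices that $\tau_{\beta^*}=\tau_\alpha$. If $\tau_\alpha(i)=1$, then $\varphi_i$ holds in $L_{\beta^*}$ by upward persistence. Let $\tau_\alpha(i)=0$ and $\varphi_i=\exists\bar a\,\forall\bar b\,\psi$. Given $\bar a\in L_{\beta^*}$, we have $\bar a\in L_{\beta_n^\alpha}$ for some $n>i$. As $\tau_{\beta_n^\alpha}(i)=\tau_\alpha(i)=0$, there is $\bar b\in L_{\beta_n^\alpha}$ with $\neg\psi(\bar a,\bar b)$. So $L_{\beta^*}\models\neg\varphi_i$. $\square$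

**Lemma 3.** (1) If $\alpha\in A\cap\zeta$, then some $\beta_n^\alpha$ does not exist. (2) $\beta_n^\zeta$ exists for all $n$, and $\sup_n\beta_n^\zeta=\Sigma$.

*Proof.* (1) Otherwise $L_\alpha\prec_2L_{\beta^*}$ by Lemma 2 with $\alpha<\zeta$, against minimality.

(2) Fix $n$. Let $F=\{i<n:L_\zeta\not\models\varphi_i\}$ and $\varphi_i=\exists\bar a\,\forall\bar b\,\psi_i$. We claim
$$L_\zeta\models\text{"for every }\xi\text{ there is a limit }\beta>\max(\xi,\omega)\text{ with }L_\beta\models\neg\varphi_i\text{ for all }i\in F\text{"}.$$
Given $\xi$, put $\xi_0=\max(\xi,\omega)$ and let $\xi_{k+1}>\xi_k$ be least such that for all $i\in F$ and $\bar a\in L_{\xi_k}$ there is $\bar b\in L_{\xi_{k+1}}$ with $\neg\psi_i(\bar a,\bar b)$. It exists in $L_\zeta$ by $\Delta_0$-collection, as $L_\zeta\models\neg\varphi_i$. By $\Sigma$-recursion $\beta=\sup_k\xi_k<\zeta$, and $\beta$ is as required. The claim is a $\Pi_2$ statement, so it holds in $L_\Sigma$. With $\xi=\zeta$ we get a limit $\beta\in(\zeta,\Sigma)$ with $L_\beta\models\neg\varphi_i$ for $i\in F$. For $i<n$, $i\notin F$, we have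 $L_\beta\models\varphi_i$ by upward persistence. So $\tau_\beta{\restriction}n=\tau_\zeta{\restriction}n$ and $\beta_n^\zeta$ exists. By Lemma 2, $L_\zeta\prec_2L_{\beta^*}$ with $\beta^*=\sup_n\beta_n^\zeta$; if $\beta^*<\Sigma$ this contradicts the minimality of $\Sigma$. $\square$

In particular $\Sigma$ is countable: it is the supremum of the $\beta_n^\zeta$, each countable by (P3).

**Definition.** For $\alpha\in A\cap\zeta$ let $n(\alpha)$ be the largest $n$ for which $\beta_n^\alpha$ exists, and $\sigma(\alpha)=\tau_\alpha{\restriction}(n(\alpha)+1)$.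

To see what $\sigma$ does, take five positions with labels $1:001$, $2:010$, $3:011$, $4:100$, $5:110$. For a position before the last, let $n$ be the length of the longest prefix of its label that recurs later, and let $\sigma$ be the prefix of length $n+1$. Position 1: the prefix $0$ recurs, $00$ does not, so $n=1$, $\sigma=00$. Position 2: $01$ recurs at 3, $010$ does not, so $n=2$, $\sigma=010$. Position 3: $0$ does not recur, so $n=0$, $\sigma=0$. Position 4: $1$ recurs, $10$ does not, so $n=1$, $\sigma=10$. The four strings are different, since each position is the *last* one whose label extends its $\sigma$.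

**Lemma 4.** $\alpha\mapsto\sigma(\alpha)$ is injective on $A\cap\zeta$. So at most $2^{n+1}$ ordinals $\alpha\in A\cap\zeta$ have $n(\alpha)=n$.

*Proof.* Since $\beta^\alpha_{n(\alpha)+1}$ does not exist, $\alpha$ is the largest limit ordinal $\gamma\in(\omega,\Sigma)$ with $\tau_\gamma{\restriction}(n(\alpha)+1)=\sigma(\alpha)$. As $n(\alpha)+1$ is the length of $\sigma(\alpha)$, the string $\sigma(\alpha)$ determines $\alpha$. $\square$

## A dominating function and the set $K$

Lemma 4 suggests the price of requirement $n$: at most $2^{n+1}$ competitors stop at $n$, so a requirement of probability $2^{-(2n+2)}$ leaves the summable total $2^{-(n+1)}$. We take "$x$ vanishes on an interval of length $2n+2$". The position of the interval must be hard to describe, since no random $x$ vanishes on an infinite set from $L_\Sigma$. We put it beyond the values at $n$ of the functions listed so far.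

For limit $\beta\in(\omega,\Sigma)$ let $e_\beta$ be the $<_L$-least surjection $\omega\to L_\beta$. It exists in $L_\Sigma$ by (P3), and its graph is $\Sigma_1$ over $L_\Sigma$. If $\beta_n^\alpha$ exists, set
$$M(\alpha,n)=n+\sum_{\substack{i,j\le n\\ e_{\beta_j^\alpha}(i)\in\omega^\omega}}e_{\beta_j^\alpha}(i)(n).$$
The relation $R(\alpha,n,N)$: "$\beta_n^\alpha$ exists and $M(\alpha,n)=N$" is $\Sigma_1$ over $L_\Sigma$.

**Domination.** The function $n\mapsto M(\zeta,n)$ eventually dominates every $f\in\omega^\omega\cap L_\Sigma$. Indeed, by Lemma 3(2), $f\in L_{\beta_j^\zeta}$ for some $j$, so $f=e_{\beta_j^\zeta}(i)$ for some $i$, and $M(\zeta,n)\ge f(n)$ for $n\ge\max(i,j)$.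

Now let
$$J_n=[M(\zeta,n),\,M(\zeta,n)+2n+2),\qquad K=\bigcup_nJ_n.$$
$K$ is definable over $L_\Sigma$ from $\zeta$, so $K\in L_{\Sigma+1}$. For $\alpha\in A\cap\zeta$ let
$$Z_\alpha=\{y:y\text{ vanishes on }[N,N+2n+2)\},\qquad n=n(\alpha),\ N=M(\alpha,n(\alpha)).$$
Thus $Z_\alpha$ is the last requirement of the competitor $\alpha$, and $\mu(Z_\alpha)=2^{-(2n(\alpha)+2)}$.

## Vanishing on $K$ moves $\Sigma$: proof of Theorem 1(a)

Let $x$ be random over $L_\Sigma$ and vanish on $K$.

**Step 1: a $\Pi_1$ formula satisfied by $\zeta$.** The aim is to say inside $L_\Sigma(x)$ that $x$ meets all requirements of $\alpha$. Let $\Theta(\alpha,x)$ say: $\alpha\in A$, and for all $n,N\in\omega$, if $R(\alpha,n,N)$ then $x$ vanishes on $[N,N+2n+2)$. Since $A$ is $\Pi_1$ and $R$ occurs negatively, (P6) makes this a $\Pi_1$ formula over $L_\Sigma(x)$, evaluated correctly there for every $\alpha<\Sigma$. As $\zeta\in A$ and $x$ vanishes on $K$, $L_\Sigma(x)\models\Theta(\zeta,x)$.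

**Step 2: only finitely many competitors survive.** The aim is to show that $x\in Z_\alpha$ for only finitely many $\alpha\in A\cap\zeta$; this is where randomness is used. By Lemma 4,
$$\sum_{\alpha\in A\cap\zeta}\mu(Z_\alpha)\le\sum_n2^{n+1}2^{-(2n+2)}=\sum_n2^{-(n+1)}=1.$$
So $Q=\{y:y\in Z_\alpha\text{ for infinitely many }\alpha\in A\cap\zeta\}$ is null by Borel–Cantelli. We need a code of $Q$ in $L_\Sigma$. Consider the partial function $\sigma(\alpha)\mapsto(n(\alpha),M(\alpha,n(\alpha)))$ on $2^{<\omega}$. It is definable over $L_\zeta$. Indeed, let $\alpha<\zeta$. Since $L_\zeta\prec_1L_\Sigma$, we have $L_\alpha\prec_1L_\Sigma$ iff $L_\alpha\prec_1L_\zeta$; and the values $\beta_n^\alpha$ and $M(\alpha,n)$, whose graphs are $\Sigma_1$, exist in $L_\Sigma$ iff they exist in $L_\zeta$, with the same value. So this function is in $L_{\zeta+1}\subseteq L_\Sigma$. As $\sigma$ is injective, infinitely many $\alpha$ means infinitely many strings in its domain, and $Q$ has a Borel code arithmetical in this function, hence in $L_\Sigma$. So $x\notin Q$.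

**Step 3: reflection.** The aim is to contradict $L_\zeta(x)\prec_2L_\Sigma(x)$. Choose $\alpha_0<\zeta$ greater than or equal to each of the finitely many $\alpha\in A\cap\zeta$ with $x\in Z_\alpha$. The $\Sigma_2$ statement $\exists\alpha>\alpha_0\,\Theta(\alpha,x)$ holds in $L_\Sigma(x)$, with witness $\zeta$. Suppose $\Sigma^x=\Sigma$. By (P5), $L_\zeta(x)\prec_2L_\Sigma(x)$, so there is $\alpha\in(\alpha_0,\zeta)$ with $L_\zeta(x)\models\Theta(\alpha,x)$, and hence $L_\Sigma(x)\models\Theta(\alpha,x)$, as $\Theta$ is $\Pi_1$. Thus $\alpha\in A\cap\zeta$. As $\beta^\alpha_{n(\alpha)}$ exists, $R(\alpha,n(\alpha),M(\alpha,n(\alpha)))$ holds, so $x\in Z_\alpha$. This contradicts the choice of $\alpha_0$. So $\Sigma^x\neq\Sigma$, and since $\Sigma^x\ge\Sigma$ we get $\Sigma^x>\Sigma$. By Carl–Schlicht, $x$ is not ITTM-random. $\square$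

## Null sets coded in $L_\Sigma$ do not see $K$: proof of Theorem 1(b)

We must show that every null Borel set with code in $L_\Sigma$ is $\nu$-null. First we replace null sets by sequences of clopen sets, inside $L_\Sigma$; then we compare $\nu$ and $\mu$ on clopen sets.

**Lemma 5.** If $B$ is a null Borel set with a code $c\in L_\Sigma$, there is a sequence $(S_i)_{i<\omega}\in L_\Sigma$ of clopen sets with $\sum_i\mu(S_i)\le1$ and $B\subseteq\{y:y\in S_i\text{ for infinitely many }i\}$.

*Proof.* By (P2) choose $\eta<\Sigma$, $\eta>\omega$, with $c\in L_\eta$ and $L_\eta$ admissible. Let $B_t$ be the set coded at the node $t$. To every node $t$ and $j<\omega$ we assign (codes of) an open $U_{t,j}$ and a closed $F_{t,j}$ with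
$$F_{t,j}\subseteq B_t\subseteq U_{t,j},\qquad\mu(U_{t,j}\setminus F_{t,j})\le2^{-j}.$$
An open set is coded by a set of strings, a closed set by a code of its complement.

* Leaves: take the clopen set itself for both.
* Complement of $B_s$: $U_{t,j}=2^\omega\setminus F_{s,j}$ and $F_{t,j}=2^\omega\setminus U_{s,j}$.
* Union of the $B_{s_i}$: $U_{t,j}=\bigcup_iU_{s_i,j+i+2}$ and $F_{t,j}=\bigcup_{i<k}F_{s_i,j+i+2}$, with $k$ least such that the measure condition holds.

Such $k$ exists because $\mu(U_{t,j}\setminus\bigcup_iF_{s_i,j+i+2})\le\sum_i2^{-(j+i+2)}=2^{-j-1}<2^{-j}$, and $\mu(U_{t,j}\setminus\bigcup_{i<k}F_{s_i,j+i+2})$ converges to the left side as $k\to\infty$.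

Each step is arithmetical in the previous data, and the assignment is uniquely determined by the clauses. By induction on the true rank of $t$, $L_\eta$ contains the assignment on the subtree below $t$: in the step for a union, the assignments below the $s_i$ are unique, so by $\Sigma$-replacement the sequence of them is in $L_\eta$, and the data at $t$ are arithmetical in it.

Let $U_j,F_j$ be the sets at the root. As $F_j\subseteq B$, $\mu(F_j)=0$, so $\mu(U_j)\le2^{-j}$. Write each $U_j$ ($j\ge1$) canonically as a disjoint union of cylinders, and let $(S_i)$ list all pairs ($j$, cylinder of $U_j$), padded with $\emptyset$. Then $\sum_i\mu(S_i)\le\sum_{j\ge1}2^{-j}=1$. Each $y\in B$ lies in every $U_j$, hence in $S_i$ for infinitely many $i$. $\square$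

Next we compare the measures. Put $r_n=2^{-\sum_{k<n}(2k+2)}=2^{-n(n+1)}$. This is the cost of prescribing the first $n$ intervals. For example, let $J_0=[5,7)$, let all other $J_k$ lie to the right of $8$, and let $T$ be the set of $y$ vanishing on $[0,8)$. Then $\mu(T)=2^{-8}$ and $\nu(T)=2^{-6}=\mu(T)/r_1$: the set $T$ gains the factor $1/r_1=4$ and no more, because it does not reach the other intervals.

**Lemma 6.** Let $(S_i)\in L_\Sigma$ be a sequence of clopen sets with $\sum_i\mu(S_i)\le1$. Then there are a strictly increasing sequence $(p_n)$ and $n_0$ such that the sets $T_n=\bigcup_{p_n\le i<p_{n+1}}S_i$ satisfy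
$$\nu(T_n)\le2^{-n}\qquad(n\ge n_0).\tag{1}$$
Consequently $\nu(\bigcup_{i\ge q}S_i)\to0$ as $q\to\infty$, and $\nu(\limsup_iS_i)=0$, where $\limsup_iS_i$ is the set of $y$ that lie in infinitely many $S_i$.

*Proof.* Choose strictly increasing $p_n$ with $\sum_{i\ge p_n}\mu(S_i)\le2^{-n}r_n$, each least possible. Then $\mu(T_n)\le2^{-n}r_n$. The clopen set $T_n$ depends only on coordinates $<c(n)$ for some nondecreasing $c\in\omega^\omega$. All these objects are arithmetical in $(S_i)$, hence lie in $L_\Sigma$. By domination fix $n_0$ with $M(\zeta,n)\ge c(n)$ for $n\ge n_0$.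

Let $n\ge n_0$. For $k\ge n$ we have $\min J_k=M(\zeta,k)\ge c(k)\ge c(n)$. So $K\cap c(n)=(J_0\cup\dots\cup J_{n-1})\cap c(n)$. Let $E=\{y:y\text{ vanishes on }J_0\cup\dots\cup J_{n-1}\}$. Then $\mu(E)\ge r_n$, and $\nu$ agrees with $\mu(\cdot\mid E)$ on sets depending only on coordinates $<c(n)$: both make the coordinates in $K\cap c(n)$ zero and the others below $c(n)$ fair and independent. Therefore
$$\nu(T_n)=\mu(T_n\mid E)\le\mu(T_n)/r_n\le2^{-n}.$$
For $m\ge n_0$ we have $\bigcup_{i\ge p_m}S_i=\bigcup_{n\ge m}T_n$, so $\nu(\bigcup_{i\ge p_m}S_i)\le\sum_{n\ge m}2^{-n}$, which tends to $0$ as $m\to\infty$. Since $\limsup_iS_i\subseteq\bigcup_{i\ge q}S_i$ for every $q$, it is $\nu$-null. $\square$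

Theorem 1(b) follows. By Lemmas 5 and 6, $\nu(B)=0$ for every null Borel set $B$ with code in $L_\Sigma$. Since $L_\Sigma$ is countable, there are only countably many such $B$, so $\nu$-almost every $x$ is random over $L_\Sigma$; and $\nu$-almost every $x$ vanishes on $K$. With (a), there are reals $x$ random over $L_\Sigma$ with $\Sigma^x>\Sigma$, and the answer to the question is no. $\blacksquare$

## How thin $K$ is, and where the counterexamples lie

**Theorem 2.**

* (i) For every nondecreasing unbounded $g:\omega\to\omega$ in $L_\Sigma$, $|K\cap m|\le g(m)$ for all large $m$.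
* (ii) If $y$ is random over $L_{\Sigma+\omega}$, then $x=y\setminus K$ is random over $L_\Sigma$ and $\Sigma^x>\Sigma$.
* (iii) Every Borel set of positive measure with code in $L_\Sigma$ contains an $x$ random over $L_\Sigma$ with $\Sigma^x>\Sigma$. The set of all $x$ random over $L_\Sigma$ with $\Sigma^x>\Sigma$ contains a perfect set and has an element in $L_{\Sigma+\omega}$.

**Proof of (i).** We turn the slow growth of $g$ into a fast function and use domination. Let $s(n)=\sum_{k\le n}(2k+2)$ and $f(n)=\min\{m:g(m)\ge s(n)\}$, so $f\in L_\Sigma$. Let $n_0$ be such that $M(\zeta,n)\ge f(n)$ for $n\ge n_0$. Given $m$, if no $n$ has $M(\zeta,n)<m$, then $K\cap m=\emptyset$. Otherwise let $N$ be the largest such $n$; it exists since $M(\zeta,n)\ge n$. Only $J_k$ with $k\le N$ meet $m$, so $|K\cap m|\le s(N)$. If $N\ge n_0$, then $m>M(\zeta,N)\ge f(N)$, so $g(m)\ge s(N)$. If $N<n_0$, then $|K\cap m|\le s(n_0)\le g(m)$ for large $m$.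

**Proof of (ii).** We pull null sets back along the map that erases $K$. The map $\pi(y)=y\setminus K$ sends $\mu$ to $\nu$. Let $(S_i)\in L_\Sigma$ be as in Lemma 5. Then $\pi^{-1}(\limsup_iS_i)$ has a code arithmetical in $K$ and $(S_i)$, hence in $L_{\Sigma+\omega}$, and it has measure $\nu(\limsup_iS_i)=0$ by Lemma 6. So $\pi(y)\notin\limsup_iS_i$. By Lemma 5, $\pi(y)$ is random over $L_\Sigma$. It vanishes on $K$, so Theorem 1(a) applies.

**Proof of (iii), sets of positive measure.** We move one counterexample into the given set by changing finitely many bits. Let $x$ be random over $L_\Sigma$ with $\Sigma^x>\Sigma$ (Theorem 1), and let $\mu(B)>0$ with $B$ coded in $L_\Sigma$. The set $B^*$ of reals having a finite modification in $B$ has measure $1$ by the zero–one law, and its complement is null with code in $L_\Sigma$. So $x\in B^*$, and some finite modification $x'$ of $x$ is in $B$. It is random over $L_\Sigma$, since finite modifications move null sets coded in $L_\Sigma$ to null sets coded in $L_\Sigma$. Moreover $L_\xi(x)=L_\xi(x')$ for all $\xi$: for $\xi\le\omega$ both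 are the $\xi$-th level of the hereditarily finite sets, and for $\xi\ge\omega$ the predicates $x\cap L_\xi(x)$ and $x'\cap L_\xi(x)$ are definable from each other with hereditarily finite parameters. So $\Sigma^{x'}=\Sigma^x>\Sigma$.

**Proof of (iii), a perfect set.** We only need that $\nu$ has no atoms. By (i) with $g(m)=\lfloor m/2\rfloor$, $\omega\setminus K$ is infinite, so $\nu$ is atomless. As $L_\Sigma$ is countable, the set of $x$ that are random over $L_\Sigma$ and vanish on $K$ is Borel and $\nu$-conull, thus uncountable, so it contains a perfect set. By Theorem 1(a) all its elements satisfy $\Sigma^x>\Sigma$.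

**Proof of (iii), an element of $L_{\Sigma+\omega}$.** We list all tests from $L_\Sigma$ and avoid them with a leftmost branch. The map $(i,j)\mapsto e_{\beta_j^\zeta}(i)$ is definable over $L_\Sigma$ from $\zeta$ and enumerates $L_\Sigma$. So there is a real in $L_{\Sigma+1}$ coding $K$ and a list $(S^{(k)})_k$ of all sequences of clopen sets in $L_\Sigma$ with sum of measures $\le1$. By Lemma 6, $\nu(\bigcup_{i\ge q}S_i^{(k)})\to0$ as $q\to\infty$. Choose, arithmetically in that real, $q_k$ with $\nu(\bigcup_{i\ge q_k}S_i^{(k)})\le2^{-k-2}$. The closed set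
$$\{y:y\text{ vanishes on }K\}\setminus\bigcup_k\bigcup_{i\ge q_k}S_i^{(k)}$$
has $\nu$-measure at least $1-\sum_k2^{-k-2}=\frac12$, so it is nonempty. Its leftmost element is arithmetical in that real, hence in $L_{\Sigma+\omega}$. It lies in no $\limsup_iS^{(k)}_i$, so it is random over $L_\Sigma$ by Lemma 5; and it vanishes on $K$, so Theorem 1(a) applies. $\blacksquare$

## Names, measures, and a bound on the gap

We return to the measure argument that stopped. Carried out in full, it says which additional null sets a random real has to avoid in order that $\Sigma^x=\Sigma$.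

**Theorem 3.** Suppose $x$ is random over $L_\Sigma$, and $x\notin\bigcap_nB_{c_n}$ for every sequence $(c_n)_{n<\omega}$ of Borel codes in $L_\Sigma$ that is $\Sigma_1$-definable over $L_\Sigma$ with parameters and satisfies $\mu(\bigcap_nB_{c_n})=0$. Then $\Sigma^x=\Sigma$, so $x$ is ITTM-random.

Here $B_c$ is the set coded by $c$. As $L_\Sigma$ is countable, only countably many null sets occur in the hypothesis, so almost every $x$ satisfies it; in particular $\Sigma^x=\Sigma$ for almost every $x$.

**Step 1: names.** The aim is to describe truth in $L_\xi(y)$ by Borel conditions on $y$, uniformly in $y$. Let $T_0=\emptyset$,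
$$T_{\xi+1}=T_\xi\cup\{(\xi,\varphi,\bar p):\bar p\in T_\xi^{<\omega},\ \varphi\text{ a formula in }\in\text{ and a unary predicate}\},$$
and take unions at limits. For $t=(\xi,\varphi,\bar p)$ let
$$t^y=\{v\in L_\xi(y):(L_\xi(y),\in,y\cap L_\xi(y))\models\varphi(v,\bar p^y)\}.$$
Then $L_\xi(y)=\{t^y:t\in T_\xi\}$. Let $\check k=(k,\text{"}v\text{ is an ordinal"},\langle\rangle)$; this name in $T_{k+1}$ has $\check k^y=k$ for all $y$.

By recursion on $\xi$ we define infinitary propositional formulas in variables $Y_k$ (meaning $k\in y$), denoted $[s\in t]$, $[s=t]$, $[s\in\dot y]$ for names $s,t\in T_\xi$, which express $s^y\in t^y$, $s^y=t^y$, $s^y\in y$. They are built by negation and by disjunctions of sets of formulas; conjunctions and $\leftrightarrow$ are abbreviations. Suppose this is done for $T_\xi$. For a formula $\varphi$ and $\bar p\in T_\xi^{<\omega}$ let $[\varphi]_\xi(\bar p)$ be obtained by replacing quantifiers by disjunctions or conjunctions over $T_\xi$; it expresses $(L_\xi(y),\in,y\cap L_\xi(y))\models\varphi(\bar p^y)$. On $T_{\xi+1}$ keep the old formulas for old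 names (those in $T_\xi$), and define the others in this order:

* for new $t=(\xi,\varphi,\bar p)$ and $s\in T_\xi$: $[s\in t]:=[\varphi]_\xi(s,\bar p)$;
* for $t,t'\in T_{\xi+1}$ not both old: $[t=t']:=\bigwedge_{s\in T_\xi}([s\in t]\leftrightarrow[s\in t'])$;
* for new $s$ and $t\in T_{\xi+1}$: $[s\in t]:=\bigvee_{r\in T_\xi}([s=r]\wedge[r\in t])$;
* for new $s$: $[s\in\dot y]:=\bigvee\{[s=\check k]\wedge Y_k:\check k\in T_{\xi+1}\}$.

These are correct because the sets $L_\xi(y)$ are transitive and the elements of $L_{\xi+1}(y)$ are subsets of $L_\xi(y)$; in the last clause, if $s^y=k$ then $k\in L_{\xi+1}(y)$, so $k\le\xi$ and $\check k\in T_{\xi+1}$. As an example, $t=(\omega,\text{"}v\in\dot y\text{"},\langle\rangle)$ is a name for $y$ itself: $[\check k\in t]=[\check k\in\dot y]=\bigvee\{[\check k=\check l]\wedge Y_l:l\le k\}$, which holds of $y$ exactly if $k\in y$.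

The functions $\xi\mapsto T_\xi$ and $(\xi,\varphi,\bar p)\mapsto[\varphi]_\xi(\bar p)$ are given by $\Sigma$-recursion, hence KP-total. For a $\Delta_0$ formula $\psi$ in $\in$ and a tuple $\bar t$ of names let $[\psi](\bar t)$ be $[\psi]_\xi(\bar t)$ for the least $\xi$ with $\bar t\in T_\xi$. By transitivity it defines $\{y:\psi(\bar t^{\,y})\}$. For $\delta\in\{\zeta,\Sigma\}$ we get from (P2) that $T_\delta\subseteq L_\delta$ and $[\psi](\bar t)\in L_\delta$ for $\bar t\in T_\delta$.

**Step 2: codes and measures.** The aim is to make statements about measures of such sets $\Delta_1$ over $L_\zeta$ and $L_\Sigma$. For an infinitary formula $\theta$ let $\|\theta\|$ be the set it defines. Using the $<_L$-least enumeration in type $\omega$ (repetitions allowed) of each nonempty set of immediate subformulas, recursion on $\theta$ defines a Borel code of $\|\theta\|$ and approximations $(U_{\theta,j},F_{\theta,j})_j$ exactly as in Lemma 5; the formula $Y_k$ and the empty disjunction are leaves. In $L_\zeta$ these are $\Sigma$-recursions whose steps are total by (P3), so they define $\Sigma_1$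 functions total on $L_\zeta$, hence total on $L_\Sigma$ by (P2), with true values. Since $q<\mu(\|\theta\|)$ iff $q<\mu(F_{\theta,j})$ for some $j$, the function $\theta\mapsto\{q\in\mathbb Q:q<\mu(\|\theta\|)\}$ is likewise $\Sigma_1$ and total on $L_\zeta$ and $L_\Sigma$. So comparisons of $\mu(\|\theta\|)$ with rationals are $\Delta_1$ over both.

From now on let $x$ be random over $L_\Sigma$ with $\Sigma^x>\Sigma$. We shall find a sequence as in the theorem whose intersection contains $x$; since $\Sigma^x\ge\Sigma$ always, this proves $\Sigma^x=\Sigma$ under the hypothesis of the theorem. By (P5), $L_\zeta(x)\not\prec_2L_\Sigma(x)$. Below, $t,s,u,p$ may be tuples of names.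

**Step 3: $\Sigma_2$ statements go up from $L_\zeta(x)$ to $L_\Sigma(x)$.** The aim is to locate the failure of elementarity on one side; here randomness over $L_\Sigma$ suffices. Let $t,p\in T_\zeta$ with $L_\zeta(x)\models\forall b\,\psi(t^x,b,p^x)$, $\psi\in\Delta_0$. Put
$$W_\beta=\Bigl\|\bigvee_{s\in T_\beta}\neg[\psi](t,s,p)\Bigr\|,\qquad h(\beta)=\{q\in\mathbb Q:q<\mu(W_\beta)\}.$$
$W_\beta$ increases with $\beta$. By Step 2, $h$ is a $\Sigma_1$ function with parameters in $L_\zeta$, total on $L_\zeta$ and $L_\Sigma$; write its graph as $\exists w\,h_0(\beta,v,w)$ with $h_0\in\Delta_0$. We show that the measures stop growing before $\zeta$. Consider the $\Sigma_2$ statement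
$$\exists d,h',z,X\,\bigl[d\in\mathrm{Ord},\ h'\text{ is a function on }d,\ \forall\beta<d\,\exists w\in z\,h_0(\beta,h'(\beta),w),\ X=\textstyle\bigcup\operatorname{ran}h',\ \forall\beta\,(h(\beta)\subseteq X)\bigr].$$
It holds in $L_\Sigma$ with $d=\zeta$, $z=L_\zeta$, $h'=h{\restriction}\zeta$. Here $h',X\in L_\Sigma$, since $h{\restriction}\zeta$ is definable over $L_\zeta$; and if $q\in h(\beta)$ for some $\beta<\Sigma$, then the $\Sigma_1$ statement "$q\in h(\beta)$ for some $\beta$" reflects to $L_\zeta$, so $q\in X$. So the statement holds in $L_\zeta$, with some $d<\zeta$ and $X=\bigcup_{\beta<d}h(\beta)$. The clause $\forall\beta\,(h(\beta)\subseteq X)$ is $\Pi_1$ in $X\in L_\zeta$, so it holds in $L_\Sigma$. Hence for $d\le\beta<\Sigma$ we have $h(\beta)\subseteq X\subseteq h(d)$, so $W_\beta\setminus W_d$ is null, with code in $L_\Sigma$. By assumption $x\notin W_d$, as $d<\zeta$. Since $x$ is random over $L_\Sigma$, $x\notin W_\beta$ for all $\beta<\Sigma$. Thus $L_\Sigma(x)\models\forall b\,\psi(t^x,b,p^x)$.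

**Step 4: the failure, and the sequence.** The aim is to write down the null set of the earlier section as an intersection of an $\omega$-sequence. By Step 3 elementarity fails in the other direction: there are $p\in T_\zeta$, $\psi\in\Delta_0$ and $t\in T_\Sigma$ with $L_\Sigma(x)\models\forall b\,\psi(t^x,b,p^x)$ and $L_\zeta(x)\not\models\exists a\,\forall b\,\psi(a,b,p^x)$. For $u\in T_\Sigma$ and $\beta<\Sigma$ put
$$C_u^\beta=\Bigl\|\bigwedge_{s\in T_\beta}[\psi](u,s,p)\Bigr\|,\qquad D=\bigcup_{u\in T_\zeta}\bigcap_{\beta<\zeta}C_u^\beta.$$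
$C_u^\beta$ decreases in $\beta$. The function $(u,s)\mapsto[\psi](u,s,p)$ on $T_\zeta$ is definable over $L_\zeta$, so an infinitary formula for $D$, and hence a Borel code of $D$, lies in $L_\Sigma$. Then $x\notin D$, since $L_\zeta(x)$ contains no witness, and $x\in C_t^\beta$ for all $\beta<\Sigma$. Let
$$B_n=C_t^{\beta_n^\zeta}\setminus D.$$
The codes of the $B_n$ are elements of $L_\Sigma$ and form a sequence that is $\Sigma_1$-definable over $L_\Sigma$ with parameters, because $n\mapsto\beta_n^\zeta$ is. Clearly $x\in\bigcap_nB_n$, and by Lemma 3(2), $\bigcap_nB_n=\bigcap_{\beta<\Sigma}C_t^\beta\setminus D$.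

**Step 5: the intersection is null.** The aim is to reflect a measure statement from $L_\Sigma$ to $L_\zeta$. Suppose $\mu(\bigcap_nB_n)>0$. By Lebesgue density there is a cylinder $G$ of which $\bigcap_nB_n$ occupies more than half. Let $q=\frac12\mu(G)$. Since $D$ is disjoint from $\bigcap_nB_n$,
$$\mu\Bigl(G\cap\bigcap_{\beta<\Sigma}C_t^\beta\Bigr)>q>\mu(D\cap G).\tag{2}$$
Then $L_\Sigma\models\exists u\,(u\text{ is a name}\wedge\forall\beta\ \mu(C_u^\beta\cap G)>q)$, witnessed by $t$. By Step 2 this is $\Sigma_2$ with parameters in $L_\zeta$, so there is $u\in T_\zeta$ with $\mu(C_u^\beta\cap G)>q$ for all $\beta<\zeta$. Since $\zeta$ is countable and the $C_u^\beta$ decrease in $\beta$, $\mu(D\cap G)\ge\mu(G\cap\bigcap_{\beta<\zeta}C_u^\beta)\ge q$. This contradicts (2). So $\mu(\bigcap_nB_n)=0$, and $(B_n)$ is as desired. The assertion about ITTM-randomness follows from Carl–Schlicht. $\blacksquare$
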